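\title{Limits of plane polynomial automorphisms of polydegree $(d,e)$ and critical values of compositions}


\begin{abstract}
We determine, for all $d,e\ge2$, the Zariski closure of the set of polynomial automorphisms of the complex plane of polydegree $(d,e)$. It is the union of the strata of polydegree $(d',e')$ with $d'\le d$, $e'\le e$ and of the strata of polydegree $(c)$ with $c\le d+e-1$, as was conjectured. The proof reduces the problem to a rigidity property of polynomials in one variable: if $P$ and $Q$ are tangent to the identity at $0$, of degrees at most $d$ and $e$, and $P\circ Q\equiv X \bmod X^{d+e}$, then $P=Q=X$. Rigidity follows from two counts of the critical values of $P\circ Q$, one by the chain rule and one by the dynamics at the parabolic fixed point $0$. We also treat compositions of any number of factors, count the compositions with a prescribed jet, and obtain closure relations in arbitrary length.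
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Polydegree}
Let $\mathcal{G}=\operatorname{Aut}(\mathbb{A}^2_{\mathbb{C}})$ be the group of polynomial automorphisms of the complex affine plane. We write $(f,g)$ for the map $(x,y)\mapsto(f(x,y),g(x,y))$, its degree is $\max(\deg f,\deg g)$, and products in $\mathcal{G}$ are compositions of maps. Let $\mathcal{A}$ be the subgroup of affine automorphisms and $\mathcal{B}$ the subgroup of triangular automorphisms
\[
(aX+P(Y),\ bY+c),\qquad a,b\in\mathbb{C}^*,\quad c\in\mathbb{C},\quad P\in\mathbb{C}[Y].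
\]
By the Jung--van der Kulk theorem, $\mathcal{G}$ is the amalgamated product $\mathcal{A}*_{\mathcal{A}\cap\mathcal{B}}\mathcal{B}$. Hence every $\sigma\in\mathcal{G}\setminus\mathcal{A}$ can be written as
\begin{equation}\label{eq:word}
\sigma=a_1t_1a_2t_2\cdots a_lt_la_{l+1},\qquad a_i\in\mathcal{A},\quad a_2,\dots,a_l\notin\mathcal{B},\quad t_i\in\mathcal{B}\setminus\mathcal{A},
\end{equation}
and the sequence $(\deg t_1,\dots,\deg t_l)$, whose entries are at least $2$, depends only on $\sigma$. It is the \emph{polydegree} of $\sigma$, and $l$ is the \emph{length} of $\sigma$. For a sequence $\mathbf{d}=(d_1,\dots,d_l)$ let $\mathcal{G}_{\mathbf{d}}$ be the set of automorphisms of polydegree $\mathbf{d}$. We allow entries equal to $1$ and delete them, so that $\mathcal{G}_{(d,1)}=\mathcal{G}_{(1,d)}=\mathcal{G}_{(d)}$, while $\mathcal{G}_{(1)}=\mathcal{G}_{(1,1)}=\mathcal{A}$ is the stratum of empty polydegree. The strata $\mathcal{G}_{\mathbf{d}}$ partition $\mathcal{G}$.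

The group $\mathcal{G}$ is an infinite-dimensional algebraic variety (an ind-variety). Let $V_n$ be the vector space of pairs of polynomials of degree at most $n$, with the coefficients as coordinates. The set $\mathcal{G}_{\le n}=\mathcal{G}\cap V_n$ is an affine algebraic variety, with the Zariski topology induced from $V_n$, and a subset of $\mathcal{G}$ is closed if and only if its intersection with each $\mathcal{G}_{\le n}$ is closed. We write $\overline{S}$ for the closure of $S\subset\mathcal{G}$. The closure of a stratum records how the polydegree can jump when a family of automorphisms degenerates.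

\subsection*{What one expects}
Three results frame the question; here $\mathbf{d}=(d_1,\dots,d_l)$ and $\mathbf{e}=(e_1,\dots,e_m)$ are polydegrees.
\begin{enumerate}
\item[(i)] (Friedland--Milnor) If $\mathcal{G}_{\mathbf{d}}\subset\overline{\mathcal{G}_{\mathbf{e}}}$, then $d_1+\dots+d_l\le e_1+\dots+e_m$.
\item[(ii)] (Furter) If $\mathcal{G}_{\mathbf{d}}\cap\overline{\mathcal{G}_{\mathbf{e}}}\ne\emptyset$, then $l\le m$.
\item[(iii)] (Edo) If $d,e\ge2$ are integers and $d-1$ divides $e-1$, then $\mathcal{G}_{(d+e-1)}\subset\overline{\mathcal{G}_{(d,e)}}$.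
\end{enumerate}
We use them only for orientation; no proof below depends on them.

The obvious degeneration lets the leading coefficient of a triangular factor tend to $0$, which lowers one entry. In length one nothing else happens: an element of $\overline{\mathcal{G}_{(d)}}$ has degree at most $d$ and, by (ii), length at most $1$, so it lies in some $\mathcal{G}_{(c)}$ with $c\le d$. In length two one can also let $a_2$ tend to $\mathcal{B}$. If all factors converge, then $t_1a_2t_2$ tends to a triangular map of degree at most $\max(d,e)$, a polydegree already obtained by lowering entries. A new limit can appear only if the factors diverge while their product converges, and (iii) shows that this happens.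

A count of parameters, not needed later, suggests how far it can go. We have $\dim\mathcal{A}=6$ and $\dim\mathcal{A}\cap\mathcal{B}=5$, and triangular maps of degree $k$ depend on $k+4$ parameters. In an amalgamated product the factors in \eqref{eq:word} are unique up to inserting $bb^{-1}$, $b\in\mathcal{A}\cap\mathcal{B}$, at each of the $2l$ junctions, so
\[
\dim\mathcal{G}_{\mathbf{d}}=6(l+1)+\sum_i(d_i+4)-10\,l=d_1+\dots+d_l+6 .
\]
A second stratum contained in the irreducible variety $\overline{\mathcal{G}_{(d,e)}}$ has smaller dimension, so $\mathcal{G}_{(c)}\subset\overline{\mathcal{G}_{(d,e)}}$ forces $c\le d+e-1$. The natural guess is that this bound is always attained and that no other limits exist. The count proves neither half: it produces no degeneration, it does not exclude a stratum such as $\mathcal{G}_{(d+1,e-2)}$, and it does not exclude that the closure contains a small part of a large stratum.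

\subsection*{Results}
The guess is the conjecture of \cite{polydegree}, and it is correct.

\begin{theorem}\label{thm:closure}
For all integers $d,e\ge2$,
\[
\overline{\mathcal{G}_{(d,e)}}=\bigcup_{d'\le d,\ e'\le e}\mathcal{G}_{(d',e')}\ \cup\bigcup_{c\le d+e-1}\mathcal{G}_{(c)},
\]
where $d',e',c$ range over integers $\ge1$.
\end{theorem}

The right-hand side is a union of full strata. So a stratum meets $\overline{\mathcal{G}_{(d,e)}}$ if and only if it is contained in it, and Theorem~\ref{thm:closure} lists the strata for which this happens. The opposite convention for products exchanges $(d,e)$ and $(e,d)$ and leaves the family of statements unchanged.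

The proof rests on a statement about polynomials in one variable. Call $P\in\mathbb{C}[X]$ \emph{tangent to the identity} if $P\equiv X\bmod X^2$. In the next two theorems $m_1,\dots,m_l\ge1$ are integers, $N=m_1+\dots+m_l$, and an \emph{admissible tuple} is a tuple $(P_1,\dots,P_l)$ of complex polynomials tangent to the identity with $\deg P_i\le m_i+1$. Such a tuple has $N$ free coefficients.

\begin{theorem}[Rigidity]\label{thm:rigid}
If $(P_1,\dots,P_l)$ is admissible and $P_1\circ\dots\circ P_l\equiv X\bmod X^{N+2}$, then $P_i=X$ for all $i$. The modulus $X^{N+2}$ cannot be replaced by $X^{N+1}$.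
\end{theorem}

\begin{theorem}[Prescribed jets]\label{thm:jets}
For every $(s_1,\dots,s_N)\in\mathbb{C}^N$ there is an admissible tuple with
\[
P_1\circ\dots\circ P_l\equiv X+\sum_{k=1}^Ns_kX^{k+1}\ \bmod X^{N+2}.
\]
The number of such tuples is finite and, counted with multiplicity, equals $N!/(m_1!\cdots m_l!)$.
\end{theorem}

Theorem~\ref{thm:closure} uses the case $l=2$, $m_1=d-1$, $m_2=e-1$, in which $N+1=d+e-1$. Rigidity says that $N$ equations in $N$ unknowns have only the zero solution. We do not solve these equations. If $F=P_1\circ\dots\circ P_l\ne X$ agrees with $X$ exactly to order $r$, then orbits of $F$ approach the fixed point $0$ along $r$ directions, and by Fatou's theorem each of the $r$ corresponding basins contains a critical point, hence a critical \emph{value}. A composition has many critical points but, by the chain rule, at most $N$ critical values. So $r\le N$.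

Applied to two adjacent triangular factors of a longer word, Theorem~\ref{thm:closure} gives the following.

\begin{theorem}[Arbitrary length]\label{thm:long}
Let $\mathbf{e}=(e_1,\dots,e_l)$ with all $e_i\ge2$, and let $\mathbf{e}'$ be obtained from $\mathbf{e}$ by finitely many moves of the following types:
\begin{enumerate}
\item[(L)] replace an entry by a smaller integer $\ge1$, and delete entries equal to $1$;
\item[(M)] replace two adjacent entries $d,e$ by the single entry $d+e-1$.
\end{enumerate}
Then $\mathcal{G}_{\mathbf{e}'}\subset\overline{\mathcal{G}_{\mathbf{e}}}$. In particular $\mathcal{G}_{(e_1+\dots+e_l-l+1)}\subset\overline{\mathcal{G}_{(e_1,\dots,e_l)}}$.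
\end{theorem}

We claim no converse to Theorem~\ref{thm:long} for $l\ge3$.

\section{A degenerating family, and the case $d=e=2$}\label{sec:example}

Let $\iota=(Y,X)\in\mathcal{A}\setminus\mathcal{B}$. We look for products $t_1\iota t_2$ that tend to $(X+S(Y),Y)$. The second component of such a product has the form $\varepsilon X+Q(Y)$, so $\varepsilon$ must tend to $0$; the Jacobian determinant must tend to $1$, so a coefficient of size $1/\varepsilon$ appears in $t_1$. This leads to the maps
\begin{equation}\label{eq:tau}
\begin{aligned}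
\tau(\varepsilon;P,Q)&=\bigl(\varepsilon^{-1}(P(Y)-X),\,Y\bigr)\circ\iota\circ\bigl(\varepsilon X+Q(Y),\,Y\bigr)\\
&=\bigl(\varepsilon^{-1}\bigl[P(\varepsilon X+Q(Y))-Y\bigr],\ \varepsilon X+Q(Y)\bigr)
\end{aligned}
\end{equation}
for $\varepsilon\in\mathbb{C}^*$ and polynomials $P,Q$ in one variable. Convergence of polynomials of bounded degree always means convergence of the coefficients.

\begin{lemma}\label{lem:tau}
Let $\varepsilon_\nu\in\mathbb{C}^*$ tend to $0$, and let $P_\nu,Q_\nu\in\mathbb{C}[Y]$ have bounded degree. If $P_\nu\to Y$, $Q_\nu\to Y$ and $\varepsilon_\nu^{-1}(P_\nu\circ Q_\nu-Y)\to S$, then $\tau(\varepsilon_\nu;P_\nu,Q_\nu)\to(X+S(Y),Y)$.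
\end{lemma}

\begin{proof}
By Taylor's formula the first component equals
\[
\varepsilon_\nu^{-1}\bigl(P_\nu(Q_\nu(Y))-Y\bigr)+X\,P_\nu'(Q_\nu(Y))+\sum_{j\ge2}\varepsilon_\nu^{\,j-1}X^j\,\frac{P_\nu^{(j)}(Q_\nu(Y))}{j!}.
\]
The first term tends to $S$. The second tends to $X$ because $P_\nu'\to1$. The sum has boundedly many terms, each tending to $0$. The second component tends to $Y$.
\end{proof}

So the limit $S$ is the rescaled failure of $P$ and $Q$ to be inverse to each other, and Section~\ref{sec:closure} will show that every limit of length at most one arises in essentially this way. Since $P\circ Q$ has degree up to $de$, the bound $\deg S\le d+e-1$ needs a reason.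

Take $d=e=2$, $P=Y+pY^2$ and $Q=Y+qY^2$. Then
\begin{equation}\label{eq:22}
P\circ Q=Y+(p+q)Y^2+2pq\,Y^3+pq^2\,Y^4 .
\end{equation}
Given $S=s_1Y^2+s_2Y^3$, we can solve $p+q=\varepsilon s_1$, $2pq=\varepsilon s_2$: take for $p,q$ the roots of $T^2-\varepsilon s_1T+\varepsilon s_2/2$. A root of $T^2-\sigma_1T+\sigma_2$ has modulus at most $|\sigma_1|+|\sigma_2|^{1/2}$, since otherwise $|T|\,|T-\sigma_1|>|\sigma_2|$. Hence $p,q=O(|\varepsilon|^{1/2})$ and $pq^2=O(|\varepsilon|^{3/2})$, and Lemma~\ref{lem:tau} applies: every $S$ of degree at most $3=d+e-1$ is reached. For instance $p=\theta$, $q=-\theta$, $\varepsilon=\theta^2$ give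
\[
\bigl(X-2Y^3+\theta Y^4+2\theta X(Y-\theta Y^2)+\theta^3X^2,\ \ \theta^2X+Y-\theta Y^2\bigr)\ \longrightarrow\ (X-2Y^3,\,Y)
\]
as $\theta\to0$. The same estimate gives the upper bound: whenever $p+q$ and $pq$ are $O(\varepsilon)$, the coefficient $pq^2/\varepsilon$ of $Y^4$ tends to $0$, so no term of degree $4$ survives.

Both directions come from one fact: the system $p+q=pq=0$ has only the zero solution. In higher degree we need a reason for this that involves no elimination, and it is already visible here. Take $P=z+z^2$, $Q=z-z^2$, and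
\[
F=P\circ Q=z-2z^3+z^4=z(z-1)(z^2-z-1),\qquad F'=(2z-1)(2z^2-2z-1).
\]
There are three critical points. At $z=\frac12$ we have $Q'=0$ and $F=P(\frac14)=\frac5{16}$. The points $z=\frac12(1\pm\sqrt3)$ are the two $Q$-preimages of the critical point $-\frac12$ of $P$, and both have value $P(-\frac12)=-\frac14$. So there are only two critical values. On the other hand $F(x)-x=x^3(x-2)$, and the factorization of $F$ shows $0<F(x)<x$ on $(0,1)$ and $x<F(x)<0$ on $(-\frac12,0)$. As the fixed points are $0$ and $2$, orbits in both intervals converge to $0$: the critical value $\frac5{16}$ is attracted from the right, and $-\frac14$ from the left. Each of the two attracting directions consumes one critical value. A composition of two quadratic maps of the form $z+az^4$ would have three directions and no third critical value to feed them.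

\section{Parabolic basins and rigidity}\label{sec:rigid}

A \emph{critical point} of a polynomial $F$ is a zero of $F'$ in $\mathbb{C}$, and a \emph{critical value} is the image under $F$ of a critical point. We write $F^k$ for the $k$-th iterate. Let
\begin{equation}\label{eq:parabolic}
F(z)=z+az^{r+1}+O(z^{r+2}),\qquad a\ne0,\quad r\ge1 .
\end{equation}
The fixed point $0$ is called \emph{parabolic}. To see the local dynamics, put $w=-1/(raz^r)$. From $F(z)^{-r}=z^{-r}(1-raz^r+O(z^{r+1}))$ we find that $F$ acts as $w\mapsto w+1+O(|w|^{-1/r})$. The change of variable has $r$ inverse branches $z=vw^{-1/r}$, one for each solution $v$ of $rav^r=-1$, and an orbit with $w_k\sim k$ has $z_k\sim vk^{-1/r}$. The following textbook theorem says that the error term can be removed. Put $H_x=\{w\in\mathbb{C}:\operatorname{Re}w>x\}$.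

\begin{theorem}[Leau--Fatou; see {\cite[\S10]{milnor}}]\label{thm:LF}
Let $F$ be a polynomial as in \eqref{eq:parabolic} and let $v_1,\dots,v_r$ be the solutions of $rav^r=-1$. For each $j$ there are a half-plane $H_x$ and an injective holomorphic map $\psi_j:H_x\to\mathbb{C}$ such that, for all $w\in H_x$,
\[
F(\psi_j(w))=\psi_j(w+1)\qquad\text{and}\qquad k^{1/r}\,\psi_j(w+k)\to v_j\quad(k\to\infty).
\]
\end{theorem}

The map $\psi_j$ is the inverse of a Fatou coordinate on an attracting petal. It is a local object; critical points of $F$ enter as the only obstruction to continuing it.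

\begin{proposition}\label{prop:lower}
A polynomial $F$ as in \eqref{eq:parabolic} has at least $r$ distinct critical values.
\end{proposition}

\begin{proof}
\emph{The basins.} Let $U_j$ be the image of $\psi_j$. It is open and connected, and $F(U_j)\subset U_j$. Put $\Omega_j=\bigcup_{k\ge0}F^{-k}(U_j)$, an open set. Since $U_j\subset F^{-1}(U_j)$, we have $F^{-1}(\Omega_j)=\bigcup_{k\ge1}F^{-k}(U_j)=\Omega_j$. If $z\in\Omega_j$, say $F^{k_0}(z)=\psi_j(w)$, then $F^k(z)=\psi_j(w+k-k_0)$ for $k\ge k_0$, so $k^{1/r}F^k(z)\to v_j$. The $v_j$ are distinct, hence the $\Omega_j$ are pairwise disjoint. Let $D_j$ be the connected component of $\Omega_j$ that contains $U_j$. The set $F(D_j)$ is connected, lies in $\Omega_j$ and meets $D_j$, because it contains $F(U_j)$. Therefore $F(D_j)\subset D_j$.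

We claim that each $D_j$ contains a critical point of $F$; this is \cite[Theorem~10.15]{milnor}, and we give the short proof. Granting the claim, $D_j$ also contains a critical value, since $F(D_j)\subset D_j$, and the $r$ sets $D_j$ are disjoint. Fix $j$ and drop it from the notation.

\emph{$D$ is bounded.} As $F\ne z$ is tangent to the identity, $\deg F\ge2$, so $|F(z)|\ge2|z|$ for $|z|$ large. Such points have orbits tending to $\infty$, while orbits in $D$ tend to $0$.

\emph{$F:D\to D$ is proper.} Let $K\subset D$ be compact. The set $D\cap F^{-1}(K)$ is bounded, and we show that it is closed in $\mathbb{C}$. If $z$ is a limit of points of this set, then $F(z)\in K\subset\Omega$, so $z\in F^{-1}(\Omega)=\Omega$. A component of $\Omega$ is closed in $\Omega$, so $z\in D$.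

\emph{Continuation of $\psi$.} Suppose that $D$ contains no critical point. Then $F:D\to D$ is a proper local homeomorphism onto a connected open set, hence a covering map. Let $\psi:H_x\to D$ be holomorphic with $F(\psi(w))=\psi(w+1)$. The map $g(w)=\psi(w+1)$ sends the simply connected set $H_{x-1}$ to $D$, so it lifts through the covering: given $w_0\in H_x$, since $F(\psi(w_0))=g(w_0)$, there is a continuous $\tilde\psi:H_{x-1}\to D$ with $F\circ\tilde\psi=g$ and $\tilde\psi(w_0)=\psi(w_0)$. It is holomorphic because $F$ is locally biholomorphic on $D$. On the connected set $H_x$ both $\psi$ and $\tilde\psi$ lift $g$, and they agree at $w_0$, so they agree. For $w\in H_{x-1}$ we get $F(\tilde\psi(w))=\psi(w+1)=\tilde\psi(w+1)$. Thus $\tilde\psi$ extends $\psi$ and has the same properties on $H_{x-1}$. By induction $\psi$ extends to an entire function with values in the bounded set $D$. It is constant by Liouville's theorem, but it is injective on $H_x$. This contradiction proves the claim.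
\end{proof}

The bound is attained by $z+z^{r+1}$, whose critical points are the $r$ roots $\zeta$ of $1+(r+1)\zeta^r=0$, with values $\frac{r}{r+1}\zeta$. The global hypothesis on $F$ matters: the M\"obius map $z/(1+z)=z-z^2+\cdots$ has $r=1$, $\psi(w)=1/w$, and no critical point.

Counting critical points would only give $r\le\deg F-1$, which is evident from \eqref{eq:parabolic}. Counting critical values uses that $F$ is a composition.

\begin{lemma}\label{lem:upper}
If $P_1,\dots,P_l$ are nonconstant polynomials with $\deg P_i\le m_i+1$, then $F=P_1\circ\dots\circ P_l$ has at most $m_1+\dots+m_l$ critical values.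
\end{lemma}

\begin{proof}
By the chain rule $F'(z)=\prod_{i=1}^lP_i'(w_i)$ with $w_l=z$ and $w_i=P_{i+1}\circ\dots\circ P_l(z)$. If $F'(z)=0$, then $P_i'(w_i)=0$ for some $i$, and $F(z)=P_1\circ\dots\circ P_i(w_i)$. The value depends only on $i$ and on the root $w_i$ of the nonzero polynomial $P_i'$, which has at most $m_i$ roots.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:rigid}, first assertion]
Let $F=P_1\circ\dots\circ P_l\equiv X\bmod X^{N+2}$. If $F\ne X$, then $F$ has the form \eqref{eq:parabolic} with $r\ge N+1$, and Proposition~\ref{prop:lower} contradicts Lemma~\ref{lem:upper}. So $F=X$. Then $\prod_i\deg P_i=1$, each $P_i$ has degree $1$, and $P_i=X$ because $P_i$ is tangent to the identity.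
\end{proof}

The second assertion will follow from Theorem~\ref{thm:jets}.

\begin{remark}
The first assertion holds over every field of characteristic $0$, since the subfield generated by the finitely many coefficients embeds in $\mathbb{C}$. It fails in characteristic $2$: for $P_1=P_2=X+X^2$, formula \eqref{eq:22} gives $P_1\circ P_2=X+X^4$, and $N+2=4$.
\end{remark}

\section{The coefficients of a composition}\label{sec:jets}

Write an admissible tuple as $P_i=X+\sum_{j=1}^{m_i}p_{ij}X^{j+1}$, identify it with the point $p=(p_{ij})\in\mathbb{C}^N$, and put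
\[
P_1\circ\dots\circ P_l=X+\sum_{k\ge1}C_k(p)X^{k+1}.
\]
The $C_k$ are polynomials in $p$, and only finitely many are nonzero. Rigidity says that $C_1,\dots,C_N$ vanish together only at $p=0$. To turn this into an estimate and an existence statement, as in Section~\ref{sec:example}, we use a symmetry. Conjugation by the homothety of ratio $\lambda\in\mathbb{C}^*$ replaces $P_i$ by $\lambda^{-1}P_i(\lambda X)$ and is compatible with composition. It sends $p$ to $\lambda\cdot p=(\lambda^jp_{ij})$, and therefore
\begin{equation}\label{eq:homog}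
C_k(\lambda\cdot p)=\lambda^kC_k(p).
\end{equation}

\begin{lemma}\label{lem:small}
Let $p_\nu\in\mathbb{C}^N$ and $\eta_\nu\in\mathbb{C}^*$ with $\eta_\nu\to0$. Suppose that there is a constant $L$ with $|C_k(p_\nu)|\le L|\eta_\nu|$ for $1\le k\le N$ and all $\nu$. Then $p_\nu\to0$, and $C_k(p_\nu)/\eta_\nu\to0$ for each $k>N$.
\end{lemma}

\begin{proof}
Put $\rho(p)=\max_{i,j}|p_{ij}|^{1/j}$ and $h(p)=\max_{1\le k\le N}|C_k(p)|^{1/k}$. Both are continuous, $\rho(\lambda\cdot p)=|\lambda|\rho(p)$, and $h(\lambda\cdot p)=|\lambda|h(p)$ by \eqref{eq:homog}. The set $\Sigma=\{\rho=1\}$ is compact and does not contain $0$, so $\kappa=\min_\Sigma h$ is positive by Theorem~\ref{thm:rigid}. Let $K$ bound all $|C_k|$ on $\Sigma$. Every $p\ne0$ equals $\rho(p)\cdot p'$ with $p'\in\Sigma$, so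
\[
h(p)\ge\kappa\,\rho(p),\qquad|C_k(p)|\le K\rho(p)^k\quad(k\ge1),
\]
and both inequalities hold at $p=0$ as well. Once $L|\eta_\nu|\le1$, we have $|C_k(p_\nu)|^{1/k}\le(L|\eta_\nu|)^{1/k}\le(L|\eta_\nu|)^{1/N}$ for $k\le N$. Hence $\rho(p_\nu)\le\kappa^{-1}(L|\eta_\nu|)^{1/N}\to0$, and for $k>N$
\[
|C_k(p_\nu)/\eta_\nu|\le K\kappa^{-k}L^{k/N}|\eta_\nu|^{k/N-1}\to0.\qedhere
\]
\end{proof}

We turn to Theorem~\ref{thm:jets}, which describes the fibers of $\Phi=(C_1,\dots,C_N):\mathbb{C}^N\to\mathbb{C}^N$. Let $R=\mathbb{C}[p_{ij}]$ and let $J_s\subset R$ be the ideal generated by $C_1-s_1,\dots,C_N-s_N$. When $\Phi^{-1}(s)$ is finite, $R/J_s$ is the product of its localizations at the points of the fiber. The \emph{multiplicity} of a point is the dimension over $\mathbb{C}$ of the corresponding local ring, so the number of points counted with multiplicity is $\dim_{\mathbb{C}}R/J_s$. Only Steps 1 and 2 below are used for Theorem~\ref{thm:closure}.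

\begin{proof}[Proof of Theorem~\ref{thm:jets}]
Grade $R$ by $\deg p_{ij}=j$. By \eqref{eq:homog}, $C_k$ is homogeneous of degree $k$. Let $R'=\mathbb{C}[C_1,\dots,C_N]\subset R$.

\emph{Step 1: $R$ is a finite $R'$-module.} By Theorem~\ref{thm:rigid} the zero set of $J_0$ is $\{0\}$, so by the Nullstellensatz a power of each $p_{ij}$ lies in $J_0$ and $R/J_0$ has finite dimension $\varrho$. Choose homogeneous $w_1,\dots,w_\varrho\in R$ whose classes form a basis of $R/J_0$. They generate $R$ over $R'$, by induction on the degree: a homogeneous $f$ can be written $f=\sum_ic_iw_i+\sum_kg_kC_k$ with $c_i\in\mathbb{C}$ and $g_k$ homogeneous of degree $\deg f-k<\deg f$, and the induction hypothesis applies to the $g_k$.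

\emph{Step 2: the fibers are nonempty and finite.} Since $R$ is integral over $R'$, the ring $R'$ has transcendence degree $N$, so its $N$ generators are algebraically independent. Thus, for each $s\in\mathbb{C}^N$, the elements $C_k-s_k$ generate a maximal ideal $\mathfrak{n}_s$ of $R'$. By the lying-over theorem some maximal ideal of $R$ contains $\mathfrak{n}_s$, and it is a point of $\Phi^{-1}(s)$. The algebra $R/J_s=R/\mathfrak{n}_sR$ is spanned by the $w_i$ over $R'/\mathfrak{n}_s=\mathbb{C}$, so the fiber is finite.

\emph{Step 3: the count.} Recall that the polynomial ring $R$ is Cohen--Macaulay, which implies that $N$ homogeneous elements of positive degree with finite-dimensional quotient form a regular sequence: each $C_k$ is a nonzero divisor on $M_{k-1}=R/(C_1,\dots,C_{k-1})$. For a graded vector space $M$ with finite-dimensional pieces $M^{(n)}$ let $H_M(T)=\sum_n\dim M^{(n)}\,T^n$. Multiplication by $C_k$ is injective on $M_{k-1}$, raises degrees by $k$ and has cokernel $M_k$, so $H_{M_k}=(1-T^k)H_{M_{k-1}}$. Therefore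
\[
H_{R/J_0}(T)=\frac{\prod_{k=1}^N(1-T^k)}{\prod_{i=1}^l\prod_{j=1}^{m_i}(1-T^j)} .
\]
Numerator and denominator have $N$ factors each. Dividing every factor by $1-T$ and setting $T=1$ gives $\varrho=N!/(m_1!\cdots m_l!)$. Finally let $W$ be the span of the $w_i$. The multiplication map $R'\otimes_{\mathbb{C}}W\to R$ is graded and, by Step 1, surjective. Its source has Hilbert series $H_{R/J_0}(T)/\prod_{k=1}^N(1-T^k)=H_R(T)$, so the map is bijective. Thus $R$ is free of rank $\varrho$ over $R'$, and $\dim_{\mathbb{C}}R/\mathfrak{n}_sR=\varrho$ for every $s$.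
\end{proof}

For $l=2$, $m_1=m_2=1$ the count is $2$, the two orderings of the roots found in Section~\ref{sec:example}.

\begin{proof}[Proof of Theorem~\ref{thm:rigid}, second assertion]
Apply Theorem~\ref{thm:jets} to $s=(0,\dots,0,1)$. The composition is $X+X^{N+1}\bmod X^{N+2}$. It is congruent to $X$ modulo $X^{N+1}$ and differs from $X$, so not all $P_i$ equal $X$.
\end{proof}

\section{Closures in $\mathcal{G}$ and limits of sequences}\label{sec:top}

The estimates above are Euclidean, while the closure in Theorem~\ref{thm:closure} is a Zariski closure. Recall that a subset of a variety is \emph{constructible} if it is a finite union of locally closed subsets, that the image of a morphism of varieties is constructible (Chevalley's theorem), and that the Zariski closure of a constructible subset of a complex variety equals its Euclidean closure \cite[\S I.10]{mumford}, \cite[XII, Prop.~2.2]{sga}.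

\begin{lemma}\label{lem:top}
\begin{enumerate}
\item[(a)] For fixed $\varphi,\chi\in\mathcal{G}$, the map $\sigma\mapsto\varphi\sigma\chi$ is a homeomorphism of $\mathcal{G}$.
\item[(b)] If $S\subset\mathcal{G}_{\le n}$, then $\overline{S}=\mathcal{G}\cap Z$, where $Z$ is the Zariski closure of $S$ in $V_n$. In particular, an automorphism that is a limit of a sequence in $\overline{S}$ lies in $\overline{S}$.
\item[(c)] If moreover $S$ is constructible in $V_n$, then every $\sigma\in\overline{S}$ is the limit of a sequence in $S$.
\end{enumerate}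
\end{lemma}

\begin{proof}
(a) The map sends $\mathcal{G}_{\le n}$ into $\mathcal{G}_{\le n'}$ with $n'=n\deg\varphi\deg\chi$, and the coefficients of $\varphi\sigma\chi$ are polynomials in those of $\sigma$. So preimages of closed sets are closed. The inverse map has the same form.

(b) The set $Z$ is closed in $V_{k}$ for $k\ge n$, and $Z\cap V_k$ is closed in $V_k$ for $k<n$, so $\mathcal{G}\cap Z$ is closed in $\mathcal{G}$ and contains $\overline{S}$. Conversely $\overline{S}\cap\mathcal{G}_{\le n}$ is closed in $\mathcal{G}_{\le n}$ and contains $S$, so it contains $\mathcal{G}\cap Z$. The last assertion holds because $Z$ is closed in the Euclidean topology.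

(c) Here $Z$ is the Euclidean closure of $S$ in $V_n$.
\end{proof}

It is convenient to drop the conditions in \eqref{eq:word}. Let $\mathcal{B}_{\le k}$ be the set of triangular maps of degree at most $k$. For a sequence $\mathbf{e}=(e_1,\dots,e_l)$ of integers $\ge1$, let $M_{\mathbf{e}}$ be the set of all products $a_1t_1a_2\cdots a_lt_la_{l+1}$ with arbitrary $a_i\in\mathcal{A}$ and $t_i\in\mathcal{B}_{\le e_i}$. For the empty sequence this is $\mathcal{A}$.

\begin{lemma}\label{lem:M}
If all $e_i\ge2$ and $n=e_1\cdots e_l$, then $\mathcal{G}_{\mathbf{e}}$ is a constructible subset of $V_n$, we have $\mathcal{G}_{\mathbf{e}}\subset M_{\mathbf{e}}\subset\overline{\mathcal{G}_{\mathbf{e}}}$, and $\overline{\mathcal{G}_{\mathbf{e}}}$ is stable under left and right multiplication by $\mathcal{A}$.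
\end{lemma}

\begin{proof}
The varieties $\mathcal{A}\cong\mathrm{GL}_2(\mathbb{C})\times\mathbb{C}^2$ and $\mathcal{B}_{\le k}\cong(\mathbb{C}^*)^2\times\mathbb{C}^{k+2}$ are irreducible, hence so is $E=\mathcal{A}^{l+1}\times\prod_i\mathcal{B}_{\le e_i}$. The degree of a composition is at most the product of the degrees, so the product map is a morphism $\mu:E\to V_n$, with image $M_{\mathbf{e}}$. The conditions $a_2,\dots,a_l\notin\mathcal{B}$ and $\deg t_i=e_i$ define a nonempty open subset $E^\circ$, dense because $E$ is irreducible, and $\mu(E^\circ)=\mathcal{G}_{\mathbf{e}}$ since $e_i\ge2$ forces $t_i\notin\mathcal{A}$. Chevalley's theorem gives the first assertion. By continuity $\mu(E)$ lies in the Zariski closure of $\mu(E^\circ)$, which with Lemma~\ref{lem:top}(b) gives the second. The third follows from Lemma~\ref{lem:top}(a), as $\mathcal{G}_{\mathbf{e}}$ itself is stable.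
\end{proof}

\section{Proof of Theorem~\ref{thm:closure}}\label{sec:closure}

We use Section~\ref{sec:jets} with $l=2$, $m_1=d-1$, $m_2=e-1$, and with $Y$ as the variable. Thus $N+1=d+e-1$, and a point $p\in\mathbb{C}^N$ is a pair $(P,Q)$ of polynomials tangent to the identity with $\deg P\le d$ and $\deg Q\le e$.

\subsection*{The listed strata lie in the closure}
Let $1\le d'\le d$ and $1\le e'\le e$. Then $\mathcal{G}_{(d',e')}\subset M_{(d,e)}$: if $d'$ or $e'$ equals $1$, take the identity for the missing triangular factor. By Lemma~\ref{lem:M}, $\mathcal{G}_{(d',e')}\subset\overline{\mathcal{G}_{(d,e)}}$. This includes $\mathcal{G}_{(1)}=\mathcal{A}$.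

Let $2\le c\le N+1$ and $\sigma=a_1ta_2\in\mathcal{G}_{(c)}$, with $t=(aX+S_1(Y),\,bY+b')$. Define $S_2$ by $S_2(bY+b')=S_1(Y)$ and write $S_2=\gamma_0+\gamma_1Y+S$ with $S\equiv0\bmod Y^2$. Then
\[
t=(X+\gamma_0+\gamma_1Y,\,Y)\circ(X+S(Y),\,Y)\circ(aX,\,bY+b'),
\]
and the outer factors are affine. By Lemma~\ref{lem:M} it suffices to show that $\tau_0=(X+S(Y),Y)$ lies in the closure, where $S=\sum_{k=1}^Ns_kY^{k+1}$ because $\deg S=c\le N+1$.

Let $\varepsilon_\nu=1/\nu$. Theorem~\ref{thm:jets} provides $p_\nu=(P_\nu,Q_\nu)$ with $C_k(p_\nu)=\varepsilon_\nu s_k$ for $1\le k\le N$. Lemma~\ref{lem:small}, with $\eta_\nu=\varepsilon_\nu$ and $L=\max_k|s_k|$, gives $P_\nu\to Y$, $Q_\nu\to Y$ and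
\[
\varepsilon_\nu^{-1}(P_\nu\circ Q_\nu-Y)=S+\sum_{k>N}\varepsilon_\nu^{-1}C_k(p_\nu)Y^{k+1}\ \longrightarrow\ S .
\]
By Lemma~\ref{lem:tau}, $\tau(\varepsilon_\nu;P_\nu,Q_\nu)\to\tau_0$. By the first line of \eqref{eq:tau} these maps lie in $M_{(d,e)}\subset\overline{\mathcal{G}_{(d,e)}}$; we use $M_{(d,e)}$ because $P_\nu$ or $Q_\nu$ may have smaller degree than allowed. Lemma~\ref{lem:top}(b) gives $\tau_0\in\overline{\mathcal{G}_{(d,e)}}$.

\subsection*{A normal form for convergent sequences}
Let $\sigma_0\in\overline{\mathcal{G}_{(d,e)}}$. By Lemmas~\ref{lem:M} and~\ref{lem:top}(c), $\sigma_0=\lim\sigma_\nu$ with $\sigma_\nu=a_1t_1a_2t_2a_3\in\mathcal{G}_{(d,e)}$, all factors depending on $\nu$. The difficulty is that no factor need converge. We split each outer affine factor into a part in a compact group, which converges along a subsequence, and a part in $\mathcal{A}\cap\mathcal{B}$, which is absorbed by the neighboring triangular map.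

The group $\mathcal{A}\cap\mathcal{B}$ consists of the affine maps whose linear part lies in the group $T$ of invertible upper triangular matrices. Gram--Schmidt orthonormalization of the columns gives $\mathrm{GL}_2(\mathbb{C})=U(2)\,T$, and taking inverses gives $\mathrm{GL}_2(\mathbb{C})=T\,U(2)$. If $a_1(z)=u\Delta z+\xi$ with $u\in U(2)$, $\Delta\in T$, then $a_1=ub$ with $b(z)=\Delta z+u^{-1}\xi$. If $a_3(z)=\Delta'u'z+\xi'$, then $a_3=b'u'$ with $b'(z)=\Delta'z+\xi'$. Denote the unitary factors by $u_\nu,u'_\nu$ and pass to a subsequence along which $u_\nu\to u_0$ and $u'_\nu\to u'_0$. Then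
\[
\tau_\nu=u_\nu^{-1}\sigma_\nu u_\nu'^{-1}=bt_1a_2t_2b'\ \longrightarrow\ \tau_0=u_0^{-1}\sigma_0u_0'^{-1},
\]
and $\tau_0$ has the same polydegree as $\sigma_0$. Since $a_2\notin\mathcal{B}$, the lower left entry $z_{21}$ of its linear part is nonzero, and
\[
\begin{pmatrix}z_{11}&z_{12}\\ z_{21}&z_{22}\end{pmatrix}
=\begin{pmatrix}1&z_{11}/z_{21}\\0&1\end{pmatrix}
\begin{pmatrix}0&1\\1&0\end{pmatrix}
\begin{pmatrix}z_{21}&z_{22}\\0&z_{12}-z_{11}z_{22}/z_{21}\end{pmatrix}.
\]
Putting the translation into the left factor, we get $a_2=b_1\iota b_2$ with $b_1,b_2\in\mathcal{A}\cap\mathcal{B}$ (the Bruhat decomposition). Hence $\tau_\nu=T_1\iota T_2$ with $T_1=bt_1b_1$ and $T_2=b_2t_2b'$ triangular of degrees $d$ and $e$, as composition with affine automorphisms preserves the degree. Write $T_1=(\alpha_1X+\tilde P(Y),\,\beta_1Y+\gamma_1)$ and $T_2=(\alpha_2X+\tilde Q(Y),\,\beta_2Y+\gamma_2)$. Then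
\[
T_1\iota T_2=\bigl(\alpha_1(\beta_2Y+\gamma_2)+\tilde P(\alpha_2X+\tilde Q(Y)),\ \ \beta_1(\alpha_2X+\tilde Q(Y))+\gamma_1\bigr).
\]
With $\alpha_\nu=\alpha_1\beta_2$, $\beta_\nu=\beta_1\alpha_2$, $Q_\nu=\beta_1\tilde Q+\gamma_1$ and $P_\nu(Z)=\tilde P((Z-\gamma_1)/\beta_1)+\alpha_1\gamma_2$ this becomes
\begin{equation}\label{eq:normal}
\tau_\nu=\bigl(\alpha_\nu Y+P_\nu(\beta_\nu X+Q_\nu(Y)),\ \beta_\nu X+Q_\nu(Y)\bigr),
\end{equation}
where $\alpha_\nu,\beta_\nu\in\mathbb{C}^*$, $\deg P_\nu=d$ and $\deg Q_\nu=e$.

The second component shows that $\beta_\nu\to\beta_0\in\mathbb{C}$ and $Q_\nu\to Q_0$ with $\deg Q_0\le e$. The Jacobian determinant of \eqref{eq:normal} is $\beta_\nu P_\nu'Q_\nu'-(\alpha_\nu+P_\nu'Q_\nu')\beta_\nu=-\alpha_\nu\beta_\nu$, with $P_\nu'$ evaluated at the second component. It tends to the Jacobian determinant $\delta$ of $\tau_0$, and $\delta\in\mathbb{C}^*$ because $\tau_0$ is an automorphism. This is the only place where invertibility of the limit enters, and both cases below depend on it.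

\subsection*{The case $\beta_0\ne0$: the factors converge}
Here $\alpha_\nu\to\alpha_0=-\delta/\beta_0\ne0$. The restriction of the first component to $Y=0$ is $G_\nu(X)=P_\nu(\beta_\nu X+Q_\nu(0))$, which converges and has degree $d$. So $P_\nu(Z)=G_\nu((Z-Q_\nu(0))/\beta_\nu)$ converges to some $P_0$ with $\deg P_0\le d$. In the limit
\[
\tau_0=(\alpha_0X+P_0(Y),\,Y)\circ\iota\circ(\beta_0X+Q_0(Y),\,Y).
\]
The triangular factors have degrees $d'=\max(1,\deg P_0)\le d$ and $e'=\max(1,\deg Q_0)\le e$. If both are at least $2$, this is a word of the form \eqref{eq:word}, since $\iota\notin\mathcal{B}$. A factor of degree $1$ is affine and merges with $\iota$, which deletes the corresponding entry. In all cases $\tau_0\in\mathcal{G}_{(d',e')}$.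

\subsection*{The case $\beta_0=0$: the limit is triangular}
Now $|\alpha_\nu|\to\infty$, and $\tau_0=(f_0,Q_0(Y))$ with $\partial_Xf_0\cdot Q_0'(Y)=\delta$. Both factors are units of $\mathbb{C}[X,Y]$, hence nonzero constants, so
\[
\tau_0=(\kappa_0X+S_0(Y),\ \lambda Y+\mu),\qquad\kappa_0,\lambda\in\mathbb{C}^* .
\]
Thus $\tau_0\in\mathcal{G}_{(c)}$ with $c=\max(1,\deg S_0)$, and it remains to show $\deg S_0\le N+1$.

The first component of \eqref{eq:normal} at $X=0$ is $S_\nu=\alpha_\nu Y+P_\nu\circ Q_\nu$, and $S_\nu\to S_0$. With $\varepsilon_\nu=-1/\alpha_\nu\to0$ this reads $\varepsilon_\nu P_\nu\circ Q_\nu=Y+\varepsilon_\nu S_\nu$: a composition close to the identity, as in \eqref{eq:tau}. To apply Lemma~\ref{lem:small} we make both factors tangent to the identity by affine changes. Let $\lambda_\nu=Q_\nu'(0)\to\lambda\ne0$ and $\mu_\nu=Q_\nu(0)$. For large $\nu$ put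
\[
\hat Q_\nu=\lambda_\nu^{-1}(Q_\nu-\mu_\nu),\qquad\hat P_\nu(Y)=\varepsilon_\nu P_\nu(\lambda_\nu Y+\mu_\nu).
\]
Then $\hat Q_\nu$ is tangent to the identity and $\hat P_\nu\circ\hat Q_\nu=Y+\varepsilon_\nu S_\nu$. Comparing the terms of degree $0$ and $1$ gives $\hat P_\nu(0)=\varepsilon_\nu S_\nu(0)$ and $r_\nu:=\hat P_\nu'(0)=1+\varepsilon_\nu S_\nu'(0)\to1$. So for large $\nu$ the polynomial $\check P_\nu=r_\nu^{-1}(\hat P_\nu-\hat P_\nu(0))$ is defined and tangent to the identity. Write $S_\nu=S_\nu(0)+S_\nu'(0)Y+\sum_{k\ge1}s_{\nu,k}Y^{k+1}$. Then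
\[
\check P_\nu\circ\hat Q_\nu=r_\nu^{-1}\bigl(Y+\varepsilon_\nu S_\nu-\varepsilon_\nu S_\nu(0)\bigr)=Y+\eta_\nu\sum_{k\ge1}s_{\nu,k}Y^{k+1},\qquad\eta_\nu=\varepsilon_\nu/r_\nu .
\]
The pair $p_\nu=(\check P_\nu,\hat Q_\nu)$ is admissible, $\eta_\nu\ne0$, $\eta_\nu\to0$, and $C_k(p_\nu)=\eta_\nu s_{\nu,k}$ for all $k$. The sequences $(s_{\nu,k})_\nu$ converge, so they are bounded. By Lemma~\ref{lem:small}, $s_{\nu,k}=C_k(p_\nu)/\eta_\nu\to0$ for $k>N$. Hence $\deg S_0\le N+1=d+e-1$, and Theorem~\ref{thm:closure} is proved.\qed

\begin{remark}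
Rigidity for $l=2$ cannot be bypassed. Suppose that $p\ne0$ had $C_1(p)=\dots=C_N(p)=0$. The composition has degree at least $2$, so there is a least $k_0>N$ with $C_{k_0}(p)\ne0$. By \eqref{eq:homog} and Lemma~\ref{lem:tau}, the pairs $\lambda\cdot p$ with $\varepsilon=\lambda^{k_0}$ and $\lambda\to0$ would place $(X+C_{k_0}(p)Y^{k_0+1},Y)$, of polydegree $(k_0+1)$ with $k_0+1\ge d+e$, in $\overline{\mathcal{G}_{(d,e)}}$.
\end{remark}

\section{Arbitrary length}\label{sec:long}

\begin{proof}[Proof of Theorem~\ref{thm:long}]
Both moves send a sequence with entries $\ge2$ to a sequence with entries $\ge2$, possibly empty. We show that $M_{\mathbf{e}'}\subset\overline{M_{\mathbf{e}}}$ when $\mathbf{e}'$ arises from $\mathbf{e}$ by one move. Then $\overline{M_{\mathbf{e}'}}\subset\overline{M_{\mathbf{e}}}$, the inclusion passes to several moves, and Lemma~\ref{lem:M} gives $\mathcal{G}_{\mathbf{e}'}\subset M_{\mathbf{e}'}\subset\overline{M_{\mathbf{e}}}=\overline{\mathcal{G}_{\mathbf{e}}}$.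

\emph{Move} (L). Lowering an entry shrinks one of the sets $\mathcal{B}_{\le e_i}$, hence the set $M$. Deleting an entry $1$ does not change $M$, because $\mathcal{B}_{\le1}\subset\mathcal{A}$ gives $\mathcal{A}\,\mathcal{B}_{\le1}\mathcal{A}=\mathcal{A}$. So $M_{\mathbf{e}'}\subset M_{\mathbf{e}}$.

\emph{Move} (M). Let $\mathbf{f}$ and $\mathbf{g}$ be the parts of $\mathbf{e}$ before and after the entries $d,e$. Since $\mathcal{A}\mathcal{A}=\mathcal{A}$,
\[
M_{\mathbf{e}}=M_{\mathbf{f}}\,M_{(d,e)}\,M_{\mathbf{g}},\qquad M_{\mathbf{e}'}=M_{\mathbf{f}}\,M_{(d+e-1)}\,M_{\mathbf{g}} .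
\]
An element $a_1ta_2$ of $M_{(d+e-1)}$ lies in $\mathcal{G}_{(c)}$ with $c=\deg t\le d+e-1$, so $M_{(d+e-1)}\subset\overline{M_{(d,e)}}$ by Theorem~\ref{thm:closure}. For $\varphi\in M_{\mathbf{f}}$ and $\chi\in M_{\mathbf{g}}$, Lemma~\ref{lem:top}(a) gives
\[
\varphi\,M_{(d+e-1)}\,\chi\subset\varphi\,\overline{M_{(d,e)}}\,\chi=\overline{\varphi\,M_{(d,e)}\,\chi}\subset\overline{M_{\mathbf{e}}} .
\]
The union over $\varphi$ and $\chi$ is $M_{\mathbf{e}'}$.

For the last assertion apply (M) to the first two entries $l-1$ times; each move subtracts $1$ from the sum of the entries.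
\end{proof}

\begin{thebibliography}{9}

\bibitem{milnor}
Milnor, \emph{Dynamics in One Complex Variable}, 3rd ed.

\bibitem{mumford}
Mumford, \emph{Red Book}.

\bibitem{polydegree}
\emph{Polydegree Properties Of Polynomial},
\texttt{https://ir-api.ua.edu/api/core/bitstreams/}\allowbreak\texttt{e9dc277b-9b56-47c9-8c00-bd4de9bab2fc/}\allowbreak\texttt{content}.

\bibitem{sga}
SGA 1.

\end{thebibliography}
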